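# σ-Compact Spaces with the Compact Extension Property Are Absolute Retracts

Throughout, all spaces are metrizable, $I=[0,1]$, and "map" means continuous map.

## 1. Testing a σ-compact space with compact sets

A space $X$ has the **compact extension property**, or **CEP**, if for every metric space $Y$ and every compact $A\subset Y$, each map $A\to X$ extends to a map $Y\to X$. A space $X$ is an **absolute retract**, or **AR**, if $X$ is nonempty and is a retract of every metrizable space in which it sits as a closed subset. By a textbook theorem this is the same as being an **absolute extensor** (AE): every map into $X$ from a *closed* subset of a metrizable space $Y$ extends over $Y$. So every AR has the CEP, and the two notions differ only in the sets $A$ on which the data are given: compact sets for the CEP, closed sets for AR.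

A space is **σ-compact** if it is a countable union of compact sets. The problem comes from "The compact extension property" (https://staff.fnwi.uva.nl/j.vanmill/papers/papers1988/curtisvM1988.pdf):

> Is every σ-compact space with the CEP an AR?

The first guess is *yes*. If a space is put together from countably many compact pieces, it should be enough to test it with compact sets. We try this on simple cases.

*Compact $X$.* Let $X$ be compact with the CEP and closed in $Y$. Then $A=X$ is a compact subset of $Y$, so $\mathrm{id}_X:A\to X$ extends to a map $Y\to X$, which is a retraction. So $X$ is an AR.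

*Two points.* The space $\{0,1\}$ is compact and is not an AR, being disconnected. It also fails the CEP: the identity of $A=\{0,1\}\subset[0,1]$ does not extend to a map $[0,1]\to\{0,1\}$.

*The rationals.* $\mathbb Q$ is σ-compact and is not an AR. It fails the CEP too: let $A=\{0\}\cup\{1/k:k\ge1\}\subset[0,1]$ and let $A\to\mathbb Q$ be the inclusion. An extension over $[0,1]$ would have connected image in $\mathbb Q$, so it would be constant.

*A disc with one boundary point.* Let $X$ be an open round disc in the plane together with one point $p$ of its boundary circle. It is σ-compact. It is not locally compact at $p$, since every neighborhood of $p$ in $X$ contains sequences converging to nearby points of the circle that are not in $X$. It is convex, so it is an AR by Dugundji's theorem (recalled below).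

*Finite sequences.* Let $\ell^2_f\subset\ell^2$ be the set of sequences with finitely many nonzero terms. It is the union of the compact sets $X_n=\{x\in\mathrm{span}(e_1,\dots,e_n):\|x\|\le n\}$. It is nowhere locally compact, since every ball around $x$ contains a sequence $x+\eta e_i$, $i=1,2,\dots$, for some $\eta>0$, and this sequence has no convergent subsequence. It is convex, so again it is an AR.

The guess survives these tests. Some caution is in order: without σ-compactness it is false. There is a known example of a space with the CEP that is not an AR, and it is neither topologically complete nor σ-compact. On the other side, it is known that every locally compact space with the CEP is an AR. The interesting σ-compact spaces are therefore those that are not locally compact, such as the last two examples.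

## 2. Statements, and the textbook facts behind them

**Definition (CNEP).** A space $X$ has the **CNEP** if every map from a compact subset $A$ of a metric space $Y$ into $X$ extends over a neighborhood of $A$ in $Y$.

Clearly CEP implies CNEP. The converse fails: $\{0,1\}$ has the CNEP, because the preimages of $0$ and $1$ are disjoint compact sets and have disjoint open neighborhoods. The space $\{0\}\cup\{1/k:k\ge1\}$ fails the CNEP: regard it as a subset of $[0,1]$; every neighborhood of it contains some interval $[0,1/k]$, on which a map to this totally disconnected space is constant, so such a map cannot fix both $0$ and $1/k$. Taking $A=\emptyset$ and $Y$ a point, we see that a space with the CEP is nonempty.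

**Theorem 1.** Every σ-compact space with the CEP is an AR. (So for σ-compact spaces, CEP $\Leftrightarrow$ AR.)

**Theorem 2.** Let $X$ be any metric space and let $S\subset X$ be σ-compact.

* (a) If $X$ has the CEP, then for every metric $Y$ and every closed $A\subset Y$, each map $f:A\to X$ with $f(A)\subset S$ extends to a map $Y\to X$.
* (b) If $X$ has the CNEP, each such $f$ extends over a neighborhood of $A$.

Theorem 1 is the case $S=X$ of Theorem 2(a). In the same way, Theorem 2(b) with $S=X$ says that every σ-compact space with the CNEP is an ANR. Here an **ANR** is a space that is a retract of a neighborhood in every metrizable space containing it as a closed subset. Equivalently, it is an **ANE**: every map into it from a closed subset of a metrizable space extends over a neighborhood.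

We shall use the following standard facts.

* **(F1)** AR = AE and ANR = ANE for metrizable spaces. Open subsets of ANRs and finite products of ANRs are ANRs. A contractible ANR is an AR.
* **(F2)** Nonempty convex subsets of Banach spaces are ARs (Dugundji). The closed convex hull of a compact set in a Banach space is compact (Mazur).
* **(F3)** A compatible metric on a closed subset of a metrizable space extends to a compatible metric on the whole space (Hausdorff). Every metric space embeds isometrically in a Banach space (Kuratowski).
* **(F4)** (Hanner 1951; Hu, *Theory of Retracts*, Ch. IV, §6) If for each open cover $\mathcal U$ of a metrizable space $M$ there are an ANR $W$ and maps $M\to W\to M$ whose composition is $\mathcal U$-homotopic to $\mathrm{id}_M$, then $M$ is an ANR.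

In (F4), two maps into $M$ are **$\mathcal U$-homotopic** if they are joined by a homotopy each of whose tracks (the path of a single point) lies in a member of $\mathcal U$. For instance, if $M=\mathbb R$ and $\mathcal U$ consists of all open intervals of length $\varepsilon$, then $x\mapsto x+\varepsilon/3$ is $\mathcal U$-homotopic to the identity by $x\mapsto x+u\varepsilon/3$. We also use that metrizable spaces are paracompact, so that open covers have locally finite partitions of unity subordinate to them.

## 3. One compact piece at a time, and the limit that leaves $X$

Let $X=\bigcup X_n$ with $X_n$ compact and increasing, and let $X$ be closed in $Y$. The sensible approach is this: by the CEP the inclusion $X_n\to X$ extends to a map $g_n:Y\to X$. Now let $n\to\infty$ and hope for a retraction $Y\to X$. The space $\ell^2_f$ shows exactly what goes wrong.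

Let $X=\ell_f^2$ with the sets $X_n$ of Section 1, let
$$Y=(\ell^2\times(0,1])\cup(\ell^2_f\times\{0\}),$$
and identify $X$ with the closed set $\ell^2_f\times\{0\}$. Let $\pi_n$ be the orthogonal projection of $\ell^2$ onto $\mathrm{span}(e_1,\dots,e_n)$. Then $g_n(y,t)=\pi_n y$ extends the identity of $X_n$ and has values in $X$; one could not wish for a nicer $g_n$. But $g_n(y,t)\to y$, and if $y\notin\ell^2_f$ then the limit is not in $X$. The space $X$ is not complete, and limits leave it.

In this example the repair is visible: *do not take the limit; at height $t>0$ use only finitely many of the $g_n$*. For $2^{-N}\le t\le2^{-N+1}$, $N\ge1$, write $t=2^{-N}(2-u)$ with $u\in[0,1]$, and put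
$$r(y,t)=(1-u)\,\pi_Ny+u\,\pi_{N+1}y,\qquad r(x,0)=x .$$
At $t=2^{-N}$ both formulas give $\pi_{N+1}y$, so $r$ is continuous for $t>0$. It has values in $\ell_f^2$. It is continuous at $(x,0)$: each $r(\cdot,t)$ is linear of norm at most $1$, so $\|r(y,t)-x\|\le\|y-x\|+\|r(x,t)-x\|$, and the last term is $0$ as soon as $t$ is small, because $\pi_Nx=x$ for large $N$. So $r$ is a retraction. It walks through the stages $\pi_1,\pi_2,\dots$ as $t\to0$ and reaches none of their limits except on $X$ itself.

To do this for a general $X$ we have to overcome three difficulties.

1. The CEP gives $g_n$ with $g_n=\mathrm{id}$ on $X_n$ and says nothing about what $g_n$ does near $X_n$. We need extension *with estimates*. (Sections 5 and 6.)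
2. A point $x\in X_1$ may be a limit of points of $X\setminus X_n$, for every $n$. So a stage must be close to the identity near $X_1$, near $X_2$, and so on, with compatible estimates, and consecutive stages must be joined by homotopies *inside $X$*, which are no longer segments. (Section 7.)
3. The $N$-th stage will be defined only near $X_1\cup\dots\cup X_N$. So the stage used at a point $(q,t)$ cannot depend on $t$ alone. (Section 9.)

There is a last reduction. In Theorem 2 the set $A$ is arbitrary, and $f^{-1}(X_n)$ need not be compact. We avoid working in $Y$ altogether: we shall construct *one* space $M$ containing a closed copy $S\times\{0\}$ of $S$, show that $M$ is an AR (or ANR), and construct a map $\hat r:M\to X$ with $\hat r(x,0)=x$. The data $a\mapsto(f(a),0)$ then extend into $M$, and we compose with $\hat r$.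

## 4. A compact convex set around $S$

The purpose of this section is to place $S$ in a compact convex set, so that neighborhoods of the pieces can be chosen compact, while keeping all of $X$ in the same normed space, so that distances make sense.

Let $X$ have the CNEP (this includes the CEP case). Let $S\subset X$ be σ-compact. If $S=\emptyset$, then $A=\emptyset$ in Theorem 2, so (b) is trivial; in (a) we add a point of $X\ne\emptyset$ to $S$. So write
$$S=\bigcup_{n\ge1}X_n,\qquad X_n\ \text{nonempty and compact}.$$
We do not need the $X_n$ to be increasing.

$S$ is separable, so its closure $\overline S$ in $X$ is separable, hence embeds in the Hilbert cube, hence has a totally bounded compatible metric. By (F3) this metric extends to a compatible metric on $X$, and $X$ with this metric embeds isometrically in a Banach space $B$. The closure of $S$ in $B$ is totally bounded and complete, hence compact. Let $L$ be its closed convex hull in $B$, which is compact and convex by (F2). Then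
$$S\subset X\cap L,\qquad X,L\subset B .$$
The space $X$ carries the topology given by the norm of $B$. All distances below are in $B$.

## 5. A compactness argument: extension within $\varepsilon$

The next lemma turns the CNEP, a purely qualitative property, into an estimate. We think of $q:Z\to B$ as a map that is nearly in $X$, and we want to replace it by a map $\bar f$ into $X$ that is close to $q$ and has prescribed values on $Z_0$.

**Lemma 1.** Let $C\subset X$ be nonempty compact and $\varepsilon>0$. There is $\delta=\delta(C,\varepsilon)\in(0,\varepsilon]$ such that the following holds. Suppose $Z$ is compact metric, $Z_0\subset Z$ is closed, $q:Z\to B$ is a map with $\operatorname{dist}(q(z),C)\le\delta$ for all $z$, and $f:Z_0\to X$ is a map with $\|f(z)-q(z)\|\le\delta$ for $z\in Z_0$. Then $f$ extends to $\bar f:Z\to X$ with $\|\bar f(z)-q(z)\|\le\varepsilon$ for all $z\in Z$.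

To see that $\delta$ must really be restricted, let $X=C$ be the unit circle in $B=\mathbb R^2$. Let $Z$ be the closed unit disc, $q$ its inclusion, $Z_0$ the circle and $f$ the identity. With $\delta=1$ all hypotheses hold, but $f$ has no extension at all. So here $\delta(C,\varepsilon)<1$ even when $\varepsilon$ is large.

*Proof.* The plan is to put a sequence of counterexamples into a single compact space and to apply the CNEP once.

**Step 1: one compact space from all counterexamples.** Suppose no $\delta$ works. Then for every integer $j\ge1/\varepsilon$ there is a counterexample $(Z_j,Z_{j,0},q_j,f_j)$ for $\delta=1/j$. A compact metric space embeds in the Hilbert cube, so we may take $Z_j\subset Q'=[0,1]^\infty$. In $B\times Q'\times[0,1]$ put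
$$Y_j=\{(q_j(z),\tfrac1jz,\tfrac1j):z\in Z_j\},\qquad C_0=C\times\{0\}\times\{0\},\qquad Y=C_0\cup\bigcup_jY_j,$$
where $\frac1jz$ is taken coordinatewise. The second coordinate makes $z\mapsto(q_j(z),\frac1jz,\frac1j)$ injective, so $Y_j\cong Z_j$. The third makes the $Y_j$ pairwise disjoint and open in $Y$. Let $A_j\subset Y_j$ be the copy of $Z_{j,0}$ and $A=C_0\cup\bigcup_jA_j$.

**Step 2: $Y$ and $A$ are compact.** Consider a sequence in $Y$. If infinitely many of its terms lie in one of the compact sets $C_0$, $Y_j$, there is a subsequence converging in that set. Otherwise we may pass to a subsequence $y_i=(q_{j_i}(z_i),\frac1{j_i}z_i,\frac1{j_i})$ with $j_i\to\infty$. Choose $c_i\in C$ with $\|q_{j_i}(z_i)-c_i\|\le1/j_i$, and pass to a subsequence with $c_i\to c\in C$. Then $y_i\to(c,0,0)\in C_0$. So $Y$ is compact. The same argument, with $A_j$ in place of $Y_j$, shows that $A$ is compact.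

**Step 3: the data form a map on $A$.** Define $F:A\to X$ by $F(c,0,0)=c$ and $F=f_j$ on $A_j\cong Z_{j,0}$. On the open subset $A_j$ of $A$ this is continuous. At $(c,0,0)$: if points $(q_{j_i}(z_i),\frac1{j_i}z_i,\frac1{j_i})\in A$ tend to $(c,0,0)$, then $j_i\to\infty$, $q_{j_i}(z_i)\to c$ and $\|f_{j_i}(z_i)-q_{j_i}(z_i)\|\le1/j_i$, so $f_{j_i}(z_i)\to c$. On $C_0$ itself $F$ is clearly continuous.

**Step 4: one extension repairs almost all counterexamples.** By the CNEP, $F$ extends to a map $G:O\to X$ on an open neighborhood $O$ of $A$ in $Y$. The set
$$O'=\{y\in O:\|G(y)-\mathrm{pr}_B(y)\|<\varepsilon\}$$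
is open in $Y$ and contains $C_0$, since $G(c,0,0)=c$. It contains $Y_j$ for all large $j$: otherwise there would be points $y_j\in Y_j\setminus O'$ for infinitely many $j$, and by Step 2 a subsequence would converge to a point of $C_0$, although $Y\setminus O'$ is closed and disjoint from $C_0$. For such $j$, the map $G|Y_j$, read on $Z_j$, extends $f_j$ and is within $\varepsilon$ of $q_j$. This contradicts the choice of the counterexample. $\square$

From now on fix one choice of $\delta(C,\varepsilon)$ for each $C$ and $\varepsilon$.

## 6. Gauges: tolerances that vanish with $t$

In Section 3 the error of the retraction tended to $0$ with $t$. We need Lemma 1 with a tolerance that depends on a parameter $t\in[0,1]$ and vanishes at $t=0$.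

**Definition (gauge).** A **gauge** is a continuous nondecreasing function $\alpha:[0,1]\to[0,\infty)$ with $\alpha(0)=0$ and $\alpha(t)>0$ for $t>0$.

Examples are $t$ and $t^2$. The minimum of two gauges is a gauge.

**Lemma 2.** For every nonempty compact $C\subset X$ and gauge $\alpha$ there is a gauge $\beta=\beta(C,\alpha)\le\alpha$ such that the following holds. Suppose $Z$ is compact metric, $Z_0\subset Z$ is closed, $q:Z\to B$ and $t:Z\to[0,1]$ are maps with $\operatorname{dist}(q(z),C)\le\beta(t(z))$ on $Z$, and $f:Z_0\to X$ is a map with $\|f(z)-q(z)\|\le\beta(t(z))$ on $Z_0$. Then $f$ extends to $\bar f:Z\to X$ with $\|\bar f(z)-q(z)\|\le\alpha(t(z))$ on $Z$.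

*Proof.* The plan is to cut $Z$ into the layers $t\in[2^{-k},2^{-k+1}]$, to extend first over the walls between the layers and then over the layers. Each layer uses Lemma 1 twice, so the tolerance on a wall has to be good enough for both neighboring layers.

**Step 1: choice of $\beta$.** For $k\ge1$ let
$$I_k=[2^{-k},2^{-k+1}],\quad \varepsilon_k=\min_{I_k}\alpha>0,\quad\delta_k=\delta(C,\varepsilon_k),\quad\gamma_k=\delta\big(C,\min(\delta_k,\delta_{k+1})\big),\quad c_k=\min(\delta_k,\gamma_k).$$
Then $c_k\le\delta_k\le\varepsilon_k$. Let $c_k'=\min(c_1,\dots,c_k,2^{-k})$. This sequence is positive, nonincreasing, and tends to $0$. Let $\beta(0)=0$, $\beta(2^{-k+1})=c_k'$ for $k\ge1$, and let $\beta$ be linear on each $I_k$. The values of $\beta$ at the two ends of $I_k$ are $c'_{k+1}\le c'_k$, so $\beta$ is a gauge and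
$$\beta\le c_k'\le c_k\le\varepsilon_k\le\alpha\quad\text{on }I_k .$$
In particular $\beta\le\alpha$.

**Step 2: the walls.** Given the data, let $Z^k=t^{-1}(2^{-k})$ for $k\ge1$. On $Z^k$ we have $\beta(t)=\beta(2^{-k})\le c_k\le\gamma_k$, because $2^{-k}\in I_k$. So Lemma 1 extends $f|Z_0\cap Z^k$ over $Z^k$ to a map within $\min(\delta_k,\delta_{k+1})$ of $q$.

**Step 3: the layers.** Fix $k\ge1$. A map is now given on the closed subset
$$\big(Z_0\cap t^{-1}(I_k)\big)\cup Z^k\cup Z^{k-1}\qquad(\text{omit }Z^0\text{ if }k=1)$$
of $t^{-1}(I_k)$. It is within $\delta_k$ of $q$: on the first part by $\beta\le c_k\le\delta_k$, on $Z^k$ by $\min(\delta_k,\delta_{k+1})\le\delta_k$, on $Z^{k-1}$ by $\min(\delta_{k-1},\delta_k)\le\delta_k$. Also $\operatorname{dist}(q,C)\le\beta(t)\le\delta_k$ on $t^{-1}(I_k)$. By Lemma 1 the map extends over $t^{-1}(I_k)$ within $\varepsilon_k\le\alpha(t)$ of $q$.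

**Step 4: assembling.** Consecutive layers meet in the wall $Z^k$, where the maps agree, and the sets $t^{-1}(I_k)$ form a locally finite closed cover of $\{t>0\}$. So we have a continuous $\bar f$ on $\{t>0\}$. Where $t(z)=0$ we have $\operatorname{dist}(q(z),C)\le\beta(0)=0$, so $q(z)\in C\subset X$; put $\bar f(z)=q(z)$. On $Z_0\cap\{t=0\}$ this agrees with $f$, because there $\|f-q\|\le\beta(0)=0$. Now $\|\bar f-q\|\le\alpha(t)$ on $Z$. If $z_i\to z$ and $t(z)=0$, then $\|\bar f(z_i)-q(z_i)\|\le\alpha(t(z_i))\to0$ and $q(z_i)\to q(z)=\bar f(z)$. So $\bar f$ is continuous at $z$. $\square$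

Again fix one choice of $\beta(C,\alpha)$ for each $C$ and $\alpha$.

## 7. Funnels over the $X_n$ and the finite stages

We want maps from sets in $L\times[0,1]$ to $X$ that take $(q,t)$ close to $q$. Over $X_n$ we use a funnel $F_n$ of the form $\operatorname{dist}(q,X_n)\le\varphi_n(t)$, which at $t=0$ shrinks to $X_n\times\{0\}$.

Can we define one map on all funnels at once, adding the funnels in increasing order? Suppose we have a map on $F_1$ within $\tau_1(t)$ of $q$. To extend over $F_2$ by Lemma 2 within $\tau_2$ we need $\tau_1\le\beta(X_2,\tau_2)$, to continue over $F_3$ we need $\tau_2\le\beta(X_3,\tau_3)$, and so on, with all $\tau_n(t)\le t$. For finitely many funnels we choose the last tolerance first. For infinitely many, $\tau_1$ would have to lie below $\beta(X_2,\beta(X_3,\dots\beta(X_N,t)))$ for every $N$, and nothing keeps these gauges away from $0$ as $N\to\infty$. In decreasing order (the funnel with the largest index first) the tolerances can be chosen once and for all, starting from $n=1$. But with infinitely many funnels there is no funnel to begin with.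

The way out: use the decreasing order for each finite $N$ separately. This gives maps $r^N$ on $F_1\cup\dots\cup F_N$. Funnels and tolerances do not depend on $N$; only the maps do. Nothing makes $r^{N+1}$ agree with $r^N$, but both are close to $q$, so the same induction joins them by a small homotopy. That is all that the walk of Section 3 requires.

**Choice of gauges.** We need tolerances $s_n$ for the stages and larger tolerances $\alpha_n$ for the homotopies between them. Put
$$\alpha_1(t)=t,\qquad\alpha_{n+1}=\beta(X_n,\alpha_n),$$
$$s_1=\alpha_2,\qquad s_{n+1}=\min\big(\alpha_{n+2},\beta(X_n,s_n)\big),\qquad\varphi_n=\beta(X_n,s_n).$$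
Since $\beta(C,\alpha)\le\alpha$, we have for all $n\ge1$:
$$\alpha_{n+1}\le\alpha_n,\quad s_{n+1}\le s_n\le\alpha_{n+1}=\beta(X_n,\alpha_n),\quad s_{n+1}\le\beta(X_n,s_n),\quad\varphi_n=\beta(X_n,s_n)\le s_n. \tag{1}$$

**Compact sets.** For $n\ge1$ let
$$F_n=\{(q,t)\in L\times[0,1]:\operatorname{dist}(q,X_n)\le\varphi_n(t)\},$$
a compact set because $L$ is compact. In the CEP case let $F_0=L\times[1,2]$, a slab on top of the funnels that will later make $M$ contractible; in the CNEP case let $F_0=\emptyset$. For $1\le n\le N$ put
$$E_n^N=F_n\cup\dots\cup F_N,\qquad F^N=F_0\cup E_1^N .$$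

**Step 1: the stages.** *We construct, for each $N\ge1$, a map $r^N:F^N\to X$ with*
$$\|r^N(q,t)-q\|\le s_n(t)\quad\text{on }E_n^N,\ 1\le n\le N. \tag{2}$$
Fix $N$. We define $r^N$ on $E_n^N$ by downward induction on $n$. In each use of Lemma 2 the maps $q$ and $t$ are the two projections.

For $n=N$ we have $E_N^N=F_N$. Apply Lemma 2 with $C=X_N$, $\alpha=s_N$, $Z=F_N$, $Z_0=\emptyset$. The distance hypothesis is $\operatorname{dist}(q,X_N)\le\varphi_N(t)=\beta(X_N,s_N)(t)$, which is the definition of $F_N$. We get a map within $s_N(t)$ of $q$.

Now let $r^N$ be defined on $E_{n+1}^N$, within $s_{n+1}(t)$ of $q$. Apply Lemma 2 with $C=X_n$, $\alpha=s_n$, $Z=F_n$, $Z_0=F_n\cap E_{n+1}^N$ and $f=r^N|Z_0$. The distance hypothesis holds since $\varphi_n=\beta(X_n,s_n)$. The hypothesis on $f$ holds since $s_{n+1}\le\beta(X_n,s_n)$ by (1). The extension over $F_n$ and the old map agree on the intersection of the closed sets $F_n$ and $E_{n+1}^N$, so together they define $r^N$ on $E_n^N$. It is within $s_n(t)$ of $q$ on $F_n$, and within $s_{n+1}(t)\le s_n(t)$ on the rest. This gives (2), also for the larger indices, where $r^N$ was not changed.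

In the CEP case, finally extend $r^N$ from the compact set $F_0\cap E_1^N$ over $F_0$ by the CEP. No estimate is needed there.

**Step 2: the homotopies between stages.** *We construct, for each $N\ge1$, a map $h^N:F^N\times I\to X$ with $h_0^N=r^N$, $h^N_1=r^{N+1}|F^N$, and*
$$\|h^N(q,t,u)-q\|\le\alpha_n(t)\quad\text{on }E_n^N\times I,\ 1\le n\le N. \tag{3}$$
By Step 1, and since $E_n^N\subset E_n^{N+1}$, both $r^N$ and $r^{N+1}$ are within $s_n(t)$ of $q$ on $E_n^N$. We use downward induction on $n$ again, with the projections $(q,t,u)\mapsto q$ and $(q,t,u)\mapsto t$ in Lemma 2.

On $F_N\times I$: apply Lemma 2 with $C=X_N$, $\alpha=\alpha_N$, $Z=F_N\times I$, $Z_0=F_N\times\{0,1\}$, and $f$ given by $r^N$ and $r^{N+1}$ at the two ends. On $Z_0$ the map is within $s_N\le\beta(X_N,\alpha_N)$ of $q$, and on $Z$ we have $\operatorname{dist}(q,X_N)\le\varphi_N\le s_N\le\beta(X_N,\alpha_N)$, all by (1).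

Now let $h^N$ be defined on $E_{n+1}^N\times I$, within $\alpha_{n+1}(t)$ of $q$. Apply Lemma 2 with $C=X_n$, $\alpha=\alpha_n$, $Z=F_n\times I$ and
$$Z_0=\big((F_n\cap E_{n+1}^N)\times I\big)\cup\big(F_n\times\{0,1\}\big).$$
The map on $Z_0$ is $h^N$ on the first part and $r^N$, $r^{N+1}$ at the ends of the second; they agree where the parts meet. On the first part it is within $\alpha_{n+1}$ of $q$, on the second within $s_n\le\alpha_{n+1}$. So on $Z_0$ it is within $\alpha_{n+1}=\beta(X_n,\alpha_n)$. Also $\varphi_n\le s_n\le\beta(X_n,\alpha_n)$. Lemma 2 gives $h^N$ on $F_n\times I$ within $\alpha_n$ of $q$; on $E_{n+1}^N\times I$ it is within $\alpha_{n+1}\le\alpha_n$. So $h^N$ is defined on $E_n^N\times I$ with the required bound.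

In the CEP case, $h^N$ is now given on the compact set $\big((F_0\cap E_1^N)\times I\big)\cup\big(F_0\times\{0,1\}\big)$. Extend it over $F_0\times I$ by the CEP.

The case $n=1$ of (3), with $\alpha_1(t)=t$, is what we shall use:
$$\|h^N(q,t,u)-q\|\le t\qquad\text{for }(q,t)\in E_1^N,\ u\in I. \tag{4}$$

## 8. The space $M$: open funnels plus $S\times\{0\}$

This section builds the space $M\supset S\times\{0\}$ and shows that it is an ANR (an AR in the CEP case), although we know nothing of the kind about $S$. The reason is that $M$ can be pushed off $S\times\{0\}$ by an arbitrarily small vertical motion.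

In the CEP case let $T=2$ and $W_0=L\times(1,2]$. In the CNEP case let $T=1$ and $W_0=\emptyset$. For $n\ge1$ put
$$W_n=\{(q,t)\in L\times(0,1]:\operatorname{dist}(q,X_n)<\varphi_n(t)\}\cup W_0,\qquad W=\bigcup_{n\ge1}W_n,\qquad M=W\cup(S\times\{0\}).$$

Each $W_n$ is open in $L\times(0,T]$. The only point to check is at height $1$ in the CEP case: if $\operatorname{dist}(q,X_n)<\varphi_n(1)$, then nearby points with $t\le1$ satisfy the strict inequality by continuity, and those with $t>1$ lie in $W_0$. Clearly
$$W_n\subset F_0\cup F_n . \tag{5}$$
$L\times(0,T]$ is a convex subset of the Banach space $B\times\mathbb R$, so it is an AR, and its open subset $W$ is an ANR. The set $S\times\{0\}=M\cap\{t=0\}$ is closed in $M$.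

**Step 3: pushing $M$ upward.** *We show that $H_u(q,t)=(q,t+u(T-t))$ defines a map $H:M\times I\to M$ with $H_0=\mathrm{id}$ and $H_u(M)\subset W$ for $u>0$.* The formula is continuous, so only the position of the image has to be checked. Let $u>0$ and $t'=t+u(T-t)$; then $t\le t'\le T$ and $t'>0$. If $t'>1$, then $T=2$ and $(q,t')\in W_0$. Let $t'\le1$; then $t\le1$. If $t>0$, then $(q,t)$ lies in some $W_n$ and not in $W_0$, so $\operatorname{dist}(q,X_n)<\varphi_n(t)\le\varphi_n(t')$, since gauges are nondecreasing, and $(q,t')\in W_n$. If $t=0$, then $q\in X_n$ for some $n$, and $\operatorname{dist}(q,X_n)=0<\varphi_n(t')$, so $(q,t')\in W_n$.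

**Step 4: $M$ is an ANR.** *We verify Hanner's criterion (F4), using $W$ as the ANR.* Let $\mathcal U$ be an open cover of $M$. For $m\in M$ choose a member $U$ of $\mathcal U$ containing $m=H(m,0)$. By continuity of $H$ there are an open neighborhood $V_m$ of $m$ and $\sigma_m\in(0,1]$ with $H(V_m\times[0,\sigma_m])\subset U$. Let $\{p_i\}$ be a locally finite partition of unity on $M$ with $p_i=0$ off $V_{m_i}$, and put $\sigma=\sum_ip_i\sigma_{m_i}$, a continuous function $M\to(0,1]$. For each $m$, the number $\sigma(m)$ is a convex combination of the finitely many $\sigma_{m_i}$ with $p_i(m)>0$. So there is $i$ with $p_i(m)>0$ and $\sigma(m)\le\sigma_{m_i}$. Then $m\in V_{m_i}$, and $H(\{m\}\times[0,\sigma(m)])$ lies in a member of $\mathcal U$.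

Therefore $m\mapsto H(m,\sigma(m))\in W$, followed by the inclusion $W\to M$, is $\mathcal U$-homotopic to $\mathrm{id}_M$ by the homotopy $(m,u)\mapsto H(m,u\sigma(m))$. By (F4), $M$ is an ANR.

**Step 5: in the CEP case $M$ is an AR.** *We show that $M$ is contractible.* Here $T=2$, and $H$ deforms $M$ in $M$, with $H_1(M)\subset L\times\{2\}\subset W_0\subset M$. The set $L\times\{2\}$ is convex, so it contracts in itself to a point. Hence $M$ is contractible, and by (F1) the ANR $M$ is an AR.

## 9. Walking through the stages: the map $\hat r:M\to X$

It remains to map $M$ to $X$ so that $(x,0)\mapsto x$. In Section 3 the stage was chosen by $t$. Now $r^N$ is defined only on $F^N$, so we choose the stage at $w\in W$ by a function $\lambda(w)$ that knows which of the sets $W_n$ contain $w$.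

**Step 6: the stage function.** Let $\{p_n\}_{n\ge1}$ be a locally finite partition of unity on $W$ with $p_n=0$ off $W_n$, and let
$$\lambda=1+\sum_{n\ge1}n\,p_n:W\to[2,\infty),$$
which is continuous. We claim:
$$\text{if }\lambda(w)\le N+1,\text{ then }w\in W_n\text{ for some }n\le N,\text{ and hence }w\in F^N. \tag{6}$$
Indeed $\sum np_n(w)\le N$ is a weighted average of the indices $n$ with $p_n(w)>0$, so one of these indices is at most $N$. For it, $w\in W_n\subset F_0\cup F_n\subset F^N$ by (5).

**Step 7: the map on $W$.** For $w\in W$ put
$$r(w)=h^N(w,\lambda(w)-N)\qquad\text{if }N\le\lambda(w)\le N+1,\ N\ge1 .$$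
The right side makes sense by (6). If $\lambda(w)=N+1$, the two definitions agree, since $h^N(w,1)=r^{N+1}(w)=h^{N+1}(w,0)$. So $r$ is well defined on $W$. It is continuous on each of the sets $\lambda^{-1}[N,N+1]$, and these form a locally finite closed cover of $W$. So $r$ is continuous.

**Step 8: the estimate.** *We show that*
$$\|r(q,t)-q\|\le t\qquad\text{for }(q,t)\in W,\ t\le1. \tag{7}$$
Let $w=(q,t)$ and $N\le\lambda(w)\le N+1$. By (6), $w\in W_n$ for some $n\le N$. Since $t\le1$, $w$ is not in $W_0$, so $\operatorname{dist}(q,X_n)<\varphi_n(t)$ and $w\in F_n\subset E_1^N$. Now (4) gives (7).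

**Step 9: adding $S\times\{0\}$.** Define $\hat r=r$ on $W$ and $\hat r(x,0)=x$ for $x\in S$. On the open subset $W$ of $M$ this is continuous. Consider a sequence in $M$ converging to $(x,0)$. For terms $(q_i,0)$ we have $\hat r(q_i,0)=q_i$, which tends to $x$. For terms $(q_i,t_i)\in W$ we have $t_i\le1$ eventually, and by (7)
$$\|\hat r(q_i,t_i)-x\|\le t_i+\|q_i-x\|\to0 .$$
So $\hat r:M\to X$ is continuous and $\hat r(x,0)=x$ for $x\in S$.

## 10. Proofs of Theorems 2 and 1

*Proof of Theorem 2.* Let $f:A\to X$ with $A$ closed in $Y$ and $f(A)\subset S$. The map $a\mapsto(f(a),0)$ goes from $A$ to $S\times\{0\}\subset M$. In the CEP case $M$ is an AR, so it extends to $g:Y\to M$. In the CNEP case $M$ is an ANR, so it extends to $g:O\to M$ for a neighborhood $O$ of $A$. Then $\hat r\circ g$ has values in $X$, and for $a\in A$ we have $\hat r(g(a))=\hat r(f(a),0)=f(a)$. So $\hat r\circ g$ extends $f$. $\square$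

*Proof of Theorem 1.* Take $S=X$ in Theorem 2(a). Every map into $X$ from a closed subset of a metric space extends, so $X$ is an AE, that is, an AR. Equivalently, $X\cong X\times\{0\}$ is a retract of the AR $M$, by the retraction $m\mapsto(\hat r(m),0)$. $\square$

## 11. Closed σ-compact domains and locally σ-compact targets

**Corollary 3.** For a metric space $X$ the following are equivalent:

1. $X$ has the CEP.
2. Every map into $X$ from a closed σ-compact subset of a metric space $Y$ extends over $Y$.
3. Every map $f:A\to X$, with $A$ closed in a metric space $Y$ and $f(A)$ contained in a σ-compact subset of $X$, extends over $Y$.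

*Proof.* (1)⇒(3) is Theorem 2(a). (3)⇒(2): if $A$ is σ-compact, so is $f(A)$. (2)⇒(1): a compact subset of a metric space is closed and σ-compact. $\square$

**Definition (locally σ-compact).** A space is **locally σ-compact** if every point has a σ-compact neighborhood.

Every σ-compact space and every locally compact space is locally σ-compact. The disjoint union of uncountably many copies of $\ell^2_f$ is locally σ-compact, but it is not locally compact, and it is not σ-compact because a σ-compact space is Lindelöf.

**Corollary 4.** Let $X$ be locally σ-compact. If $X$ has the CNEP, then $X$ is an ANR. If $X$ has the CEP, then $X$ is an AR.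

This contains both Theorem 1 and the known locally compact case.

*Proof.* **Step 1: each point has a σ-compact open neighborhood.** Each point has an open neighborhood $U$ contained in a σ-compact set $N$. The set $U$ is open in the metric space $N$, so it is an $F_\sigma$ in $N$. A closed subset of a σ-compact space is σ-compact, and so is a countable union of σ-compact sets. So $U$ is σ-compact.

**Step 2: $X$ is an ANR if it has the CNEP.** The open set $U$ has the CNEP: a map $A\to U$ from a compact $A\subset Y$ extends to a map $G:O\to X$ on a neighborhood of $A$, which we may take open, and $G$ restricted to the open set $G^{-1}(U)\supset A$ is a map to $U$. By Theorem 2(b), with $U$ in the role of both $X$ and $S$, the space $U$ is an ANR. So $X$ is locally an ANR, hence an ANR (Hanner).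

**Step 3: $X$ is contractible if it has the CEP.** Then $X\ne\emptyset$, and every map $S^k\to X$, $k\ge0$, extends over the ball, because $S^k$ is a compact subset of the ball. So $X$ is path connected and all its homotopy groups vanish. By Step 2, $X$ is an ANR, and an ANR has the homotopy type of a CW complex (Milnor 1959). By Whitehead's theorem $X$ is contractible. A contractible ANR is an AR by (F1). $\square$

Some hypothesis such as σ-compactness cannot be dropped from Theorem 1, by the known space with the CEP that is not an AR, mentioned in Section 1. Theorem 1 explains why no such example can be σ-compact, and Corollary 4 shows that none can be even locally σ-compact.
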